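# Factorization of $A(G)^*$ over $B_\rho(G)$ and amenability

## 1. The theorem: factorization forces amenability

Let $G$ be a locally compact group, $A(G)$ its Fourier algebra and $B_\rho(G)$ its reduced Fourier–Stieltjes algebra. Since $B_\rho(G)A(G)\subseteq A(G)$ under pointwise multiplication, $B_\rho(G)$ acts on the dual space $A(G)^*=VN(G)$ by
$$\langle f\cdot u,a\rangle=\langle f,ua\rangle\qquad(f\in A(G)^*,\ u\in B_\rho(G),\ a\in A(G)).$$
Let $X=\langle A(G)^*B_\rho(G)\rangle$ be the closed linear span of all the elements $f\cdot u$. We say that $A(G)^*$ *factors over* $B_\rho(G)$ if $X=A(G)^*$.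

**Theorem 1.** If $G$ is amenable, then $X=VN(G)$. If $G$ is not amenable, then $X\neq VN(G)$, and $VN(G)/X$ contains an isometric copy of $\ell^\infty$. Hence $A(G)^*$ factors over $B_\rho(G)$ if and only if $G$ is amenable.

The question behind this is Problem 3 of the paper "Distinguishing Properties of Arens Irregularity": if $A(G)^*$ factors over $B_\rho(G)$, must $G$ be amenable? The background is Leptin's theorem that $G$ is amenable if and only if $A(G)$ has a bounded approximate identity, together with Losert's result that for the non-amenable free group $F_2$ the space $A(G)^*$ does not factor over $B_\rho(G)$.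

In words: multiplying functionals on $A(G)$ by functions from $B_\rho(G)$ gives everything, even approximately, only when the constant function $1$ already lies in $B_\rho(G)$. When it does not, what is missing is large: the quotient contains all of $\ell^\infty$ with its own norm.

## 2. $A(G)$, $VN(G)$, $B_\rho(G)$ and the module action

Fix a left Haar measure $|\cdot|$ on $G$. Inner products are linear in the first variable, representations are continuous and unitary, and $(\lambda(x)\xi)(g)=\xi(x^{-1}g)$ is the left regular representation on $L^2(G)$. The von Neumann algebra $VN(G)$ is generated by $\lambda(G)$; $C_r^*(G)$ is the norm closure of $\lambda(L^1(G))$.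

**The Fourier algebra.** For $\zeta,\xi\in L^2(G)$ put
$$a_{\zeta,\xi}(x)=(\lambda(x)\zeta|\xi)=\int\zeta(x^{-1}g)\overline{\xi(g)}\,dg .$$
These functions make up $A(G)$. Its dual is $VN(G)$ through $\langle T,a_{\zeta,\xi}\rangle=(T\zeta|\xi)$; in particular $\langle\lambda(x),a\rangle=a(x)$. Clearly $\|a_{\zeta,\xi}\|\le\|\zeta\|\|\xi\|$, and by the Cauchy–Schwarz inequality, for finite or countable families,
$$\Big\|\sum_ia_{\zeta_i,\xi_i}\Big\|\le\Big(\sum_i\|\zeta_i\|^2\Big)^{1/2}\Big(\sum_i\|\xi_i\|^2\Big)^{1/2}.\tag{1}$$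

**Weak containment.** We write $\pi\prec\sigma$ if $\|\pi(f)\|\le\|\sigma(f)\|$ for all $f\in L^1(G)$. We need two textbook facts. First, weak containment is preserved by tensor products: if $\pi\prec\sigma$, then $\pi\otimes\rho\prec\sigma\otimes\rho$. Second, Fell's absorption principle: $\lambda\otimes\rho$ is a multiple of $\lambda$ for every $\rho$. (On $L^2(G,H_\rho)$ the unitary $(W\varphi)(g)=\rho(g)\varphi(g)$ intertwines $\lambda\otimes1$ with $\lambda\otimes\rho$.)

**The reduced Fourier–Stieltjes algebra.** $B_\rho(G)=C^*_r(G)^*$ is the set of coefficients $u=(\pi(\cdot)p|q)$ with $\pi\prec\lambda$ and $p,q\in H_\pi$.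

**Amenability.** $G$ is amenable if there is a left invariant mean on $L^\infty(G)$. By Hulanicki's theorem, $1\prec\lambda$ if $G$ is amenable.

*Example ($G=\mathbb Z$).* The Fourier transform turns $VN(\mathbb Z)$ into $L^\infty(\mathbb T)$, $C_r^*(\mathbb Z)$ into $C(\mathbb T)$, and identifies $A(\mathbb Z)$ with $L^1(\mathbb T)$ and $B_\rho(\mathbb Z)$ with the measures $M(\mathbb T)$; products of functions on $\mathbb Z$ become convolutions on $\mathbb T$. Every character $\chi$ satisfies $\chi\prec\lambda$, because $\lambda(f)$ is multiplication by $\hat f$ and $\chi(f)$ is a value of the continuous function $\hat f$. If $u$ corresponds to $\mu$, then $f\cdot u$ is the function $t\mapsto\int f(st)\,d\mu(s)$. The constant $u=1$ corresponds to the point mass at the identity of $\mathbb T$, and $f\cdot1=f$. If instead we allowed only $u\in A(\mathbb Z)$, that is $\mu\in L^1(\mathbb T)$, every $f\cdot u$ would be a continuous function, and we could never reach all of $L^\infty(\mathbb T)$.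

*Example (an element of $B_\rho(F_2)$ that does not tend to $0$).* Let $F_2$ be free on $a,b$, let $H=\{a^k:k\in\mathbb Z\}$, and let $h_N=N^{-1/2}1_{\{e,a,\dots,a^{N-1}\}}$. Then $\varphi_N(x)=(\lambda(x)h_N|h_N)$ equals $\max(0,1-|k|/N)$ at $x=a^k$ and $0$ off $H$. For finitely supported $f$ we get $|\sum_x f(x)1_H(x)|=\lim_N|\sum_x f(x)\varphi_N(x)|\le\|\lambda(f)\|$. So $1_H$ defines a functional on $C_r^*(F_2)$, that is, $1_H\in B_\rho(F_2)$.

## 3. What $X$ always contains, and a criterion for $X\neq VN(G)$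

**Amenable groups.** If $G$ is amenable, then $1\prec\lambda$, so $1\in B_\rho(G)$ and $f=f\cdot1\in X$ for all $f\in VN(G)$. This is the first assertion of Theorem 1; it covers finite groups and $\mathbb Z$.

From here through Section 8, **$G$ is not amenable**. In particular $G$ is infinite.

**$X$ is always weak\* dense.** We have $\langle\lambda(x)\cdot u,a\rangle=u(x)a(x)$, so $\lambda(x)\cdot u=u(x)\lambda(x)$. Since $A(G)\subseteq B_\rho(G)$ and some $u\in A(G)$ has $u(x)\neq0$, every $\lambda(x)$ lies in $X$. So if $a\in A(G)$ vanishes on $X$, then $a(x)=\langle\lambda(x),a\rangle=0$ for all $x$, and $a=0$. No single element of $A(G)$ can show that $X\ne VN(G)$. We need a sequence that annihilates $X$ only in the limit.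

**Lemma 2.** Suppose there are $\tilde a_n\in A(G)$ with $\|\tilde a_n\|=1$ and a linear contraction $\Phi:\ell^\infty\to VN(G)$ such that

(i) $\|u\tilde a_n\|\to0$ for every $u\in B_\rho(G)$;

(ii) $\langle\Phi(c),\tilde a_n\rangle-c_n\to0$ for every $c\in\ell^\infty$.

Then $\operatorname{dist}(\Phi(c),X)\ge\limsup|c_n|$ for every $c\in\ell^\infty$, and $VN(G)/X$ contains $\ell^\infty$ isometrically. In particular $X\neq VN(G)$.

*Proof.* By (i), $|\langle f\cdot u,\tilde a_n\rangle|=|\langle f,u\tilde a_n\rangle|\le\|f\|\|u\tilde a_n\|\to0$. By linearity, and since $\|\tilde a_n\|=1$, we get $\langle h,\tilde a_n\rangle\to0$ for all $h$ in the closed span $X$. So for $h\in X$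
$$\|\Phi(c)-h\|\ge\limsup|\langle\Phi(c)-h,\tilde a_n\rangle|=\limsup|\langle\Phi(c),\tilde a_n\rangle|=\limsup|c_n|.$$

The map $c\mapsto\Phi(c)+X$ need not be isometric, since a limsup ignores finitely many coordinates. So repeat each coordinate infinitely often: partition $\mathbb N$ into infinite sets $A_1,A_2,\dots$ and let $\Psi(c)_n=c_j$ for $n\in A_j$. Then
$$\sup_j|c_j|=\limsup_n|\Psi(c)_n|\le\operatorname{dist}(\Phi\Psi(c),X)\le\|\Phi\Psi(c)\|\le\|c\|_\infty,$$
so the linear map $c\mapsto\Phi\Psi(c)+X$ is isometric. $\square$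

**Point masses do not work.** For discrete $G$, the simplest candidates are $\tilde a_n=\delta_{x_n}$ with distinct $x_n$; these have norm $1$. Then $\|u\delta_{x_n}\|=|u(x_n)|$, and (i) can fail: on $F_2$ take $x_n=a^n$ and $u=1_H$. Whatever the $x_n$, (ii) fails: $\langle T,\delta_x\rangle=(T\delta_e|\delta_x)$ is the value at $x$ of a vector in $\ell^2(G)$, so $\langle T,\delta_{x_n}\rangle\to0$ for every $T$. The $\tilde a_n$ must be spread over many points.

## 4. Non-amenability as small mean squares of $B_\rho(G)$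

Elements of $B_\rho(G)$ need not be small at infinity, but for suitable finite averages they are small in mean square. For a finitely supported function or measure $b$ write $\lambda(b)=\sum_wb(w)\lambda(w)$, and similarly $\pi(b)$.

**Lemma 3.** For every $\varepsilon>0$ there is a symmetric finitely supported probability measure $\nu$ on $G$ with $\|\lambda(\nu)\|<\varepsilon$.

*Proof.* **Step 1: reduction to a norm below $1$.** If $\mu$ is a symmetric finitely supported probability measure with $\|\lambda(\mu)\|<1$, then $\nu=\mu^{*k}$ is again symmetric and finitely supported, and $\|\lambda(\nu)\|\le\|\lambda(\mu)\|^k<\varepsilon$ for large $k$. Suppose no such $\mu$ exists; we build an invariant mean.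

**Step 2: almost invariant vectors.** For finite $E=E^{-1}\ni e$ with $m=|E|$ let $\mu_E$ be the uniform measure on $E$. Then $\|\lambda(\mu_E)\|=1$, so there is a unit vector $f$ with $\|\lambda(\mu_E)f\|^2\ge1-m^{-3}$. Put $h_E=|f|$. Since $|\lambda(\mu_E)f|\le\lambda(\mu_E)h_E$ pointwise, also $\|\lambda(\mu_E)h_E\|^2\ge1-m^{-3}$. For unit vectors, $\operatorname{Re}(v|w)=1-\frac12\|v-w\|^2$, so
$$\Big\|\frac1m\sum_{x\in E}\lambda(x)h_E\Big\|^2=1-\frac1{2m^2}\sum_{x,y\in E}\|\lambda(x)h_E-\lambda(y)h_E\|^2 .\tag{2}$$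
So the double sum is at most $2m^2\cdot m^{-3}=2/m$. It contains the terms with $y=e$, so $\|\lambda(x)h_E-h_E\|_2^2\le2/m$ for $x\in E$.

**Step 3: pass to densities.** Since $h_E$ is a nonnegative unit vector, $h_E^2$ is a probability density, and by Cauchy–Schwarz
$$\|\lambda(x)h_E^2-h_E^2\|_1\le\|\lambda(x)h_E-h_E\|_2\,\|\lambda(x)h_E+h_E\|_2\le2\|\lambda(x)h_E-h_E\|_2 .$$
As $G$ is infinite, $m\to\infty$ along the directed set of all $E$, and each $x$ eventually lies in $E$. So a weak\* cluster point of the $h_E^2$ in $L^\infty(G)^*$ is a left invariant mean. This contradicts non-amenability. $\square$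

**Lemma 4.** Let $u=(\pi(\cdot)p|q)$ with $\pi\prec\lambda$, and let $\nu$ be a finitely supported probability measure. Then for all $g\in G$
$$\sum_w\nu(w)|u(gw)|^2\le\|\lambda(\nu)\|\,\|p\|^2\|q\|^2 .$$

*Proof.* **Step 1: turn the square into a coefficient.** $|u|^2=u\bar u$ is the coefficient of $\pi\otimes\bar\pi$ at $p\otimes\bar p,\ q\otimes\bar q$. So the sum equals
$$\big((\pi\otimes\bar\pi)(g)\,(\pi\otimes\bar\pi)(\nu)(p\otimes\bar p)\,\big|\,q\otimes\bar q\big),$$
and it suffices to show $\|(\pi\otimes\bar\pi)(\nu)\|\le\|\lambda(\nu)\|$.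

**Step 2: the inequality for $L^1$ functions.** From $\pi\prec\lambda$ we get $\pi\otimes\bar\pi\prec\lambda\otimes\bar\pi$, and the latter is a multiple of $\lambda$. Hence $\|(\pi\otimes\bar\pi)(f)\|\le\|\lambda(f)\|$ for $f\in L^1(G)$.

**Step 3: from functions to the measure $\nu$.** Let $(e_i)$ be a contractive approximate identity of $L^1(G)$. Then $(\pi\otimes\bar\pi)(\nu*e_i)=(\pi\otimes\bar\pi)(\nu)(\pi\otimes\bar\pi)(e_i)\to(\pi\otimes\bar\pi)(\nu)$ strongly, while $\|(\pi\otimes\bar\pi)(\nu*e_i)\|\le\|\lambda(\nu*e_i)\|\le\|\lambda(\nu)\|$. The norm is lower semicontinuous for strong limits. $\square$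

*Check.* For $u=1\in B_\rho(G)$, Lemma 4 would read $1\le\|\lambda(\nu)\|\|p\|^2\|q\|^2$, which Lemma 3 refutes: so $1\notin B_\rho(G)$.

**How this gives (i) in the discrete case.** Let $G$ be discrete. For finitely supported $\varphi$,
$$\|\varphi\|_{A(G)}\le\|\varphi\|_2,\tag{3}$$
because $\varphi(x)=(\lambda(x)\check\varphi|\delta_e)$ with $\check\varphi(x)=\varphi(x^{-1})$. Take $\nu$ symmetric, $|b|^2=\nu$, and $a(x)=b(x^{-1})$. Then by (3) and Lemma 4
$$\|ua\|\le\Big(\sum_x\nu(x^{-1})|u(x)|^2\Big)^{1/2}\le\|\lambda(\nu)\|^{1/2}\|p\|\|q\| .$$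
This is as small as we like. Two things are still missing: a lower bound for $\|a\|$, and condition (ii).

## 5. Random phases keep the norm of $a_{\zeta,\xi}$ away from zero

The function $a(x)=b(x^{-1})$ above is $a_{\zeta,\xi}$ with $\xi=\delta_e$ and $\zeta=\lambda(b)\delta_e$. The obvious choice $b=\nu^{1/2}$ does not give a lower bound for $\|a_{\zeta,\xi}\|$ that depends on nothing but $\|\xi\|=1$. Take the group $\mathbb Z$ with $\nu$ uniform on $\{0,\dots,N-1\}$ and $\xi=\delta_0$: the norm is
$$\frac1{\sqrt N}\cdot\frac1{2\pi}\int_{-\pi}^{\pi}\Big|\sum_{k<N}e^{ikt}\Big|\,dt\le\frac1{\sqrt N}\cdot\frac1\pi\Big(\int_0^{1/N}N\,dt+\int_{1/N}^{\pi}\frac{\pi}{t}\,dt\Big)=\frac{1+\pi\log(\pi N)}{\pi\sqrt N}\to0 ,$$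
because the exponential sum is at most $\min(N,\pi/|t|)$. The cure is to choose the phases of $b$ well. The next lemma holds for every locally compact group.

**Lemma 5.** Let $\nu$ be a finitely supported probability measure and $\xi\in L^2(G)$ a unit vector. There is $b:G\to\mathbb C$ with $|b|^2=\nu$ such that, with $\zeta=\lambda(b)\xi$,
$$\|a_{\zeta,\xi}\|_{A(G)}\ge\tfrac14,\qquad\|\zeta\|\le4 .$$

*Proof.* **Step 1: an operator to test against.** Let $b(w)=\theta_w\nu(w)^{1/2}$ with independent $\theta_w$ uniform on the unit circle, and $Y=\lambda(b)$. Testing $a_{\zeta,\xi}$ with $Y^*$ would give $(Y^*Y\xi|\xi)=\|Y\xi\|^2$, but $\|Y\|$ may be large. So we truncate smoothly and put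
$$T=Y^*\big(1+\tfrac14YY^*\big)^{-1}\in VN(G).$$
By functional calculus $\|T\|\le\sup_{s\ge0}\frac s{1+s^2/4}=1$, the supremum being attained at $s=2$.

**Step 2: a lower bound for $TY$.** For $s\ge0$ we have $(s-\frac{s^2}4)(1+\frac s4)=s-\frac{s^3}{16}\le s$, that is $\frac s{1+s/4}\ge s-\frac{s^2}4$. Hence
$$TY=Y^*Y\big(1+\tfrac14Y^*Y\big)^{-1}\ge Y^*Y-\tfrac14(Y^*Y)^2 .$$

**Step 3: expectations.** Since $Y^*Y=\sum_{w,w'}\overline{b(w)}b(w')\lambda(w^{-1}w')$, we get $\mathbb E\,Y^*Y=\sum_w\nu(w)1=1$. Next,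
$$\mathbb E(Y^*Y)^2=\sum_{w_1,\dots,w_4}\Big(\prod_i\nu(w_i)^{1/2}\Big)\mathbb E[\bar\theta_{w_1}\theta_{w_2}\bar\theta_{w_3}\theta_{w_4}]\,\lambda(w_1^{-1}w_2w_3^{-1}w_4).$$
The scalar expectation is $1$ if the multisets $\{w_1,w_3\}$ and $\{w_2,w_4\}$ agree, and $0$ otherwise. So only terms with ($w_1=w_2$, $w_3=w_4$) or ($w_1=w_4$, $w_2=w_3$) survive, and in both cases $w_1^{-1}w_2w_3^{-1}w_4=e$. Each family contributes $\sum\nu(w_1)\nu(w_3)=1$, and the overlap, where all four agree, contributes $\sum\nu(w)^2$. So $\mathbb E(Y^*Y)^2=(2-\sum_w\nu(w)^2)1\le2\cdot1$.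

**Step 4: choose the phases.** By Steps 2 and 3,
$$\mathbb E\big[(TY\xi|\xi)-\tfrac14\|Y\xi\|^2\big]\ge1-\tfrac24-\tfrac14=\tfrac14 .$$
Fix phases for which the bracket is at least $\frac14$. As $(TY\xi|\xi)=\langle T,a_{\zeta,\xi}\rangle$ and $\|T\|\le1$,
$$\|a_{\zeta,\xi}\|\ge\tfrac14+\tfrac14\|\zeta\|^2 .$$
This gives the first claim. As $\|a_{\zeta,\xi}\|\le\|\zeta\|\|\xi\|=\|\zeta\|$, also $\|\zeta\|^2-4\|\zeta\|+1\le0$, so $\|\zeta\|\le2+\sqrt3<4$. $\square$

## 6. A fixed $\xi$ gives a weakly null sequence; orthogonal blocks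

For discrete $G$ we can now take $\xi=\delta_e$, symmetric $\nu_n$ with $\|\lambda(\nu_n)\|\to0$, and $b_n$ from Lemma 5. The functions $a_n(x)=b_n(x^{-1})$ satisfy $\|a_n\|\ge\frac14$ and $\|ua_n\|\to0$ for all $u\in B_\rho(G)$. This is condition (i), for $a_n/\|a_n\|$. But condition (ii) fails. Indeed $\nu_n(w)=(\lambda(\nu_n)\delta_e|\delta_w)\le\|\lambda(\nu_n)\|\to0$, so $b_n\to0$ pointwise. Since $\|b_n\|_2=1$, the vectors $b_n$ tend weakly to $0$ in $\ell^2(G)$. Hence for every $T\in VN(G)$
$$\langle T,a_n\rangle=(T\lambda(b_n)\delta_e|\delta_e)=(b_n|T^*\delta_e)\to0 .$$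
No operator at all sees this sequence in the limit. The reason is that one vector $\xi$ serves all $n$.

So $\xi_n$ must move with $n$, and it must move so that different $n$ are seen by different, mutually orthogonal pieces of $VN(G)$. Then norming operators $T_n$ for the $a_n$ can be cut down to these pieces and added without increasing the norm. Moving $\xi_n$ makes condition (i) harder; the two cases below pay for this in different ways. The addition is done by the following lemma. The *right support projection* $r$ of an operator $R$ is the projection onto $(\ker R)^\perp$, so $R=Rr$; for instance, the right support of a rank one operator $(\cdot|v)w$, with $v,w\ne0$, is the projection onto $\mathbb Cv$. The left support is the projection onto the closure of the range. If $R\in VN(G)$, both lie in $VN(G)$.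

**Lemma 6.** Let $R_n\in VN(G)$ be contractions with $R_n^*R_m=0=R_nR_m^*$ for $n\ne m$. Then for $c\in\ell^\infty$ the series $\sum_nc_nR_n$ converges strongly to an element of $VN(G)$ of norm at most $\|c\|_\infty$.

*Proof.* Let $r_n$ be the right support of $R_n$. From $R_nR_m^*=0$, the range of $R_m^*$ lies in $\ker R_n$; so the $r_n$ are mutually orthogonal. From $R_n^*R_m=0$, the ranges of the $R_n$ are mutually orthogonal. So for finite $F$
$$\Big\|\sum_{n\in F}c_nR_n\eta\Big\|^2=\sum_{n\in F}|c_n|^2\|R_nr_n\eta\|^2\le\|c\|_\infty^2\sum_{n\in F}\|r_n\eta\|^2 .$$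
The right-hand sums are bounded by $\|c\|_\infty^2\|\eta\|^2$ and their tails tend to $0$. $\square$

**Common notation for both cases.** We shall choose unit vectors $\xi_n$ and symmetric finitely supported probability measures $\nu_n$, take $b_n$ from Lemma 5 for $\nu_n,\xi_n$, and put
$$\zeta_n=\lambda(b_n)\xi_n,\qquad a_n=a_{\zeta_n,\xi_n},\qquad\tilde a_n=a_n/\|a_n\| .$$
So $|b_n|^2=\nu_n$, $\|a_n\|\ge\frac14$ and $\|\zeta_n\|\le4$. By Hahn–Banach and $VN(G)=A(G)^*$ we fix $T_n\in VN(G)$ with $\|T_n\|\le1$ and $\langle T_n,a_n\rangle=\|a_n\|$.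

## 7. Non-discrete $G$: indicator functions of shrinking neighbourhoods

Let $G$ be non-discrete. Fix a compact symmetric neighbourhood $U_0$ of $e$. For compact symmetric neighbourhoods $U\subseteq U_0$ of $e$ let $\xi_U=|U|^{-1/2}1_U$, a unit vector. The limit $U\to e$ is taken along these $U$, directed by reverse inclusion. As $G$ is non-discrete, $|\{e\}|=0$, so $|U|\to0$ by outer regularity. The vectors $\xi_n$ will be of the form $\xi_U$ with $U$ smaller and smaller. Two features help. Their supports stay in the one compact set $U_0$, which is used for (i). And they escape from every operator in $C_r^*(G)$, which is used to find orthogonal blocks. To measure this escape, put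
$$\mathcal J=\{T\in VN(G):\ \|T\lambda(w)\xi_U\|\to0\text{ as }U\to e,\ \text{for every }w\in G\}.$$
This is a norm-closed left ideal of $VN(G)$, because $\|ST\lambda(w)\xi_U\|\le\|S\|\|T\lambda(w)\xi_U\|$ and $\|\lambda(w)\xi_U\|=1$.

*Example (the circle, for the picture only).* On $\mathbb T$ with normalized Haar measure, $VN(\mathbb T)=\ell^\infty(\mathbb Z)$ and $C_r^*(\mathbb T)=c_0(\mathbb Z)$. Since $|\hat\xi_U(k)|\le\int|\xi_U|=|U|^{1/2}\to0$ for each frequency $k$, every finitely supported sequence, and so all of $c_0(\mathbb Z)$, lies in $\mathcal J$. The blocks below play the role of successive bands of frequencies.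

**Step 1: $C_r^*(G)\subseteq\mathcal J$.** This supplies many elements of $\mathcal J$. As $\mathcal J$ is closed, it suffices to treat $\lambda(k)$ with $k\in C_c(G)$. A change of variable gives $\lambda(k)\lambda(w)=\lambda(k')$ with $k'\in C_c(G)$, namely $k'(x)=\Delta(w^{-1})k(xw^{-1})$. Now $(k'*1_U)(x)=\int k'(y)1_U(y^{-1}x)\,dy$, and $y^{-1}x\in U$ means $y\in xU^{-1}=xU$. So $|(k'*1_U)(x)|\le\|k'\|_\infty|xU|=\|k'\|_\infty|U|$, and $k'*1_U$ is supported in $\operatorname{supp}(k')U_0$. Hence
$$\|\lambda(k')\xi_U\|\le|U|^{-1/2}\,\|k'\|_\infty|U|\,|\operatorname{supp}(k')U_0|^{1/2}=\|k'\|_\infty|U|^{1/2}|\operatorname{supp}(k')U_0|^{1/2}\to0 .$$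

**Step 2: cutting off finitely many vectors.** The purpose of this step is to pass to a smaller projection that still keeps almost all of $\xi_U$ for small $U$, but almost kills two given vectors.

**Lemma 7.** Let $p\in VN(G)$ be a projection with $1-p\in\mathcal J$, let $\eta_1,\eta_2\in L^2(G)$ and $\delta>0$. There is a projection $p'\le p$ in $VN(G)$ with $1-p'\in\mathcal J$ and $\|p'\eta_i\|\le\delta$ for $i=1,2$.

*Proof.* Since $C_r^*(G)$ acts nondegenerately, it has an approximate identity of elements between $0$ and $1$ that converges strongly to $1$. So there is $x\in C_r^*(G)$ with $0\le x\le1$ and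
$$((1-x)p\eta_i|p\eta_i)\le\delta^2/2\qquad(i=1,2).$$
Both $x$ and $1-p$ lie in the left ideal $\mathcal J$, so $xp=x-x(1-p)\in\mathcal J$, and then $y:=pxp\in\mathcal J$. Clearly $0\le y\le p$. Let $r=1_{[1/2,1]}(y)\in VN(G)$. With $\gamma(t)=t^{-1}1_{[1/2,1]}(t)$ we have $r=\gamma(y)y\in\mathcal J$; also $r=y\gamma(y)$ has range inside that of $p$, so $r\le p$. Put $p'=p-r$. Then $1-p'=(1-p)+r\in\mathcal J$.

It remains to bound $p'\eta_i$. The operators $p$, $r$, $p'$, $y$ commute, and $p'=p\,1_{[0,1/2)}(y)$, so $p'y\le\frac12p'$. Therefore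
$$p-y=p'(p-y)+r(p-y)\ge p'(p-y)=p'-p'y\ge\tfrac12p' ,$$
where we used $p-y\ge0$. So $\|p'\eta_i\|^2=(p'\eta_i|\eta_i)\le2((p-y)\eta_i|\eta_i)=2((1-x)p\eta_i|p\eta_i)\le\delta^2$. $\square$

**Step 3: the construction.** We build the vectors together with a decreasing sequence of projections. By Lemma 3 choose symmetric finitely supported probability measures $\nu_n$ with $\|\lambda(\nu_n)\|\le\frac1n$. Let $p_1=1$. Given $p_n$ with $1-p_n\in\mathcal J$, choose a compact symmetric neighbourhood $U_n\subseteq U_0$ of $e$ so small that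

* the sets $wU_n$, $w\in\operatorname{supp}\nu_n$, are pairwise disjoint;
* with $\xi_n=\xi_{U_n}$, we have $\|(1-p_n)\xi_n\|\le\frac1n$ and $\|(1-p_n)\lambda(w)\xi_n\|\le\frac1{n|\operatorname{supp}\nu_n|}$ for all $w\in\operatorname{supp}\nu_n$.

These are finitely many conditions, each true for all small $U$: the first because $\operatorname{supp}\nu_n$ is finite and $G$ is Hausdorff, the second by the definition of $\mathcal J$. Now take $b_n$ from Lemma 5. As $|b_n|\le1$ and $\zeta_n=\sum_wb_n(w)\lambda(w)\xi_n$, we get $\|(1-p_n)\zeta_n\|\le\frac1n$, whatever the phases are. By disjointness of the $wU_n$,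
$$|\zeta_n(g)|^2=\sum_w\nu_n(w)|\xi_n(w^{-1}g)|^2,\qquad\|\zeta_n\|=1.\tag{4}$$
Use Lemma 7 to choose $p_{n+1}\le p_n$ with $1-p_{n+1}\in\mathcal J$, $\|p_{n+1}\xi_n\|\le\frac1n$ and $\|p_{n+1}\zeta_n\|\le\frac1n$. The projections $d_n=p_n-p_{n+1}$ are mutually orthogonal, and
$$\|\xi_n-d_n\xi_n\|\le\|(1-p_n)\xi_n\|+\|p_{n+1}\xi_n\|\le\tfrac2n,\qquad\|\zeta_n-d_n\zeta_n\|\le\tfrac2n .$$

**Step 4: condition (ii).** The block for $n$ is $R_n=d_nT_nd_n$. Since $d_nd_m=0$ for $n\neq m$, Lemma 6 applies, and $\Phi(c)=\sum_nc_nd_nT_nd_n$ is a linear contraction $\ell^\infty\to VN(G)$. We have $\langle\Phi(c),a_n\rangle=(\Phi(c)\zeta_n|\xi_n)$. Replacing $\zeta_n,\xi_n$ by $d_n\zeta_n,d_n\xi_n$ changes this by at most $\frac4n\|c\|_\infty$, as $\zeta_n,\xi_n$ are unit vectors. Next $(\Phi(c)d_n\zeta_n|d_n\xi_n)=c_n(T_nd_n\zeta_n|d_n\xi_n)$, and going back to $c_n(T_n\zeta_n|\xi_n)=c_n\langle T_n,a_n\rangle=c_n\|a_n\|$ costs at most $\frac4n\|c\|_\infty$ again. Dividing by $\|a_n\|\ge\frac14$,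
$$|\langle\Phi(c),\tilde a_n\rangle-c_n|\le\tfrac{32}n\|c\|_\infty\to0 .$$

**Step 5: condition (i).** Let $u=(\pi(\cdot)p|q)$ with $\pi\prec\lambda$ on $H_\pi$, and let $\varepsilon>0$. (In this step $p,q$ are vectors of $H_\pi$.) We shall write $ua_n$ as a series of coefficients of $\lambda$ whose tail is small uniformly in $n$, and whose first few terms are small by Lemma 4.

*A basis independent of $n$.* The set $\{\pi(g)^{-1}q:g\in U_0\}$ is norm compact, so its closed linear span $K$ is separable. Let $(e_j)_j$ be an orthonormal basis of $K$. The orthogonal projections onto $\operatorname{span}(e_1,\dots,e_J)$ are contractions that tend strongly to the identity on $K$, hence uniformly on compact sets (check on a finite $\varepsilon/2$-net). So there is $J$, independent of $n$, with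
$$\sum_{j>J}|(\pi(g)^{-1}q|e_j)|^2\le\varepsilon^2\qquad(g\in U_0).\tag{5}$$

*The decomposition.* Put
$$\zeta_{n,j}(g)=\zeta_n(g)(\pi(g)^{-1}p|e_j),\qquad\xi_{n,j}(g)=\xi_n(g)(\pi(g)^{-1}q|e_j).$$
If $\xi_n(g)\neq0$, then $g\in U_0$ and $\pi(g)^{-1}q\in K$. Moreover $\pi(x^{-1}g)^{-1}=\pi(g)^{-1}\pi(x)$. So by Parseval's identity
$$\sum_j\zeta_{n,j}(x^{-1}g)\overline{\xi_{n,j}(g)}=\zeta_n(x^{-1}g)\overline{\xi_n(g)}\big(\pi(g)^{-1}\pi(x)p\,\big|\,\pi(g)^{-1}q\big)=\zeta_n(x^{-1}g)\overline{\xi_n(g)}\,u(x).$$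
The sum of the moduli of the terms on the left is at most $\|p\|\|q\||\zeta_n(x^{-1}g)||\xi_n(g)|$, which is integrable in $g$. Integrating over $g$ gives $ua_n=\sum_ja_{\zeta_{n,j},\xi_{n,j}}$.

*The tail.* We have $\sum_j\|\zeta_{n,j}\|^2\le\|p\|^2\|\zeta_n\|^2=\|p\|^2$ and $\|\xi_{n,j}\|\le\|q\|$, and (5) gives $\sum_{j>J}\|\xi_{n,j}\|^2\le\varepsilon^2$. With (1) applied to the terms with $j>J$,
$$\|ua_n\|\le\varepsilon\|p\|+\sum_{j=1}^J\|\zeta_{n,j}\|\,\|q\| .$$

*The first $J$ terms.* Let $u_j=(\pi(\cdot)p|e_j)$, so $\zeta_{n,j}(g)=\zeta_n(g)u_j(g^{-1})$. By (4), the substitution $g\mapsto wg$ and left invariance,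
$$\|\zeta_{n,j}\|^2=\int|\xi_n(g)|^2\sum_w\nu_n(w)|u_j(g^{-1}w^{-1})|^2\,dg .$$
By symmetry of $\nu_n$ and Lemma 4 the inner sum is at most $\|\lambda(\nu_n)\|\|p\|^2$. So $\|\zeta_{n,j}\|^2\le\|\lambda(\nu_n)\|\|p\|^2\le\frac1n\|p\|^2$.

Since $J$ does not depend on $n$, $\limsup_n\|ua_n\|\le\varepsilon\|p\|$. As $\varepsilon$ was arbitrary, $\|ua_n\|\to0$, and $\|u\tilde a_n\|\le4\|ua_n\|\to0$.

By Lemma 2, Theorem 1 holds for non-discrete non-amenable $G$.

## 8. Discrete $G$: projections of small trace

Now let $G$ be discrete. There are no shrinking neighbourhoods, but there is the faithful normal tracial state $\tau(T)=(T\delta_e|\delta_e)$ on $VN(G)$. It makes projections of small trace nearly invisible to finitely supported vectors. Indeed, a projection $g\in VN(G)$ commutes with right translations, so $\|g\delta_x\|=\|g\delta_e\|=\tau(g)^{1/2}$ for all $x\in G$, and hence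
$$\|g\eta\|\le\|\eta\|_1\,\tau(g)^{1/2}\qquad(\eta\text{ finitely supported}).\tag{6}$$
Since $G$ is infinite, $VN(G)$ is an infinite-dimensional von Neumann algebra, so it contains a sequence of nonzero mutually orthogonal projections. Their traces have sum at most $1$, so they tend to $0$.

**Step 1: the construction.** The order of the choices is the point: each $e_n$ is chosen after all earlier vectors, then $\xi_n$, and $\nu_n$ only after $\xi_n$. Inductively choose distinct members $e_1,e_2,\dots$ of the sequence just mentioned, with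
$$\tau(e_k)\le2^{-k}j^{-2}(1+\|\zeta_j\|_1)^{-2}\qquad\text{for all }j<k.\tag{7}$$
After choosing $e_n$ and before choosing $e_{n+1}$, proceed as follows. The vector $v_n=e_n\delta_e/\tau(e_n)^{1/2}$ is a unit vector fixed by $e_n$. Choose a finitely supported unit vector $\xi_n$ with $\|\xi_n-v_n\|\le\frac1n$; then $\|(1-e_n)\xi_n\|\le\frac1n$. By Lemma 3 choose a symmetric finitely supported probability measure $\nu_n$ with
$$\|\lambda(\nu_n)\|\le(n\|\xi_n\|_1^2)^{-2} .$$
Take $b_n$ from Lemma 5 and $T_n$ as in Section 6. Then $\zeta_n=\lambda(b_n)\xi_n$ is finitely supported and $\|\zeta_n\|\le4$, so the next $e_{n+1}$ can be chosen.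

**Step 2: condition (i).** This is the computation at the end of Section 4, with $\xi_n$ in place of $\delta_e$ at the price of a factor $\|\xi_n\|_1^2$. Since $\zeta_n(h)=\sum_k\xi_n(k)b_n(hk^{-1})$,
$$a_n(x)=\sum_g\zeta_n(x^{-1}g)\overline{\xi_n(g)}=\sum_{g,k}\overline{\xi_n(g)}\,\xi_n(k)\,b_n(x^{-1}gk^{-1}).$$
Let $u=(\pi(\cdot)p|q)$ with $\pi\prec\lambda$. Apply (3) to each function $x\mapsto u(x)b_n(x^{-1}gk^{-1})$ and substitute $x=gk^{-1}w^{-1}$:
$$\|ua_n\|\le\sum_{g,k}|\xi_n(g)||\xi_n(k)|\Big(\sum_w\nu_n(w)|u(gk^{-1}w^{-1})|^2\Big)^{1/2}.$$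
By symmetry of $\nu_n$ and Lemma 4, this is at most $\|\xi_n\|_1^2\|\lambda(\nu_n)\|^{1/2}\|p\|\|q\|\le\frac1n\|p\|\|q\|$. Hence $\|u\tilde a_n\|\le4\|ua_n\|\to0$.

**Step 3: making the blocks orthogonal on both sides.** The vector $\xi_n$ is nearly fixed by $e_n$, so $S_n=e_nT_n$ loses little, and $S_n^*S_m=T_n^*e_ne_mT_m=0$ for $n\ne m$. But we have no control over where $\zeta_n=\lambda(b_n)\xi_n$ lives, so cutting $T_n$ on the right by $e_n$ is not allowed, and the right supports of the $S_n$ may overlap. We remove from each $S_n$ the right supports of all later ones; these have such small trace that $\zeta_n$ hardly notices.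

Let $f_n\in VN(G)$ be the right support projection of $S_n$, so $S_n=S_nf_n$. It is Murray–von Neumann equivalent to the left support, which is at most $e_n$; so $\tau(f_n)\le\tau(e_n)$. Put $g_n=\bigvee_{k>n}f_k$. The trace is countably subadditive on joins: $s\vee t-t$ is equivalent to $s-s\wedge t$, so $\tau(s\vee t)\le\tau(s)+\tau(t)$; the finite joins increase strongly to the countable join, and $\tau$ is normal. So by (7) with $j=n$,
$$\tau(g_n)\le\sum_{k>n}\tau(e_k)\le n^{-2}(1+\|\zeta_n\|_1)^{-2},\qquad\text{and by (6)}\quad\|g_n\zeta_n\|\le\tfrac1n .$$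
Put $R_n=S_n(1-g_n)$, a contraction. For $m\ne n$, $R_n^*R_m=(1-g_n)S_n^*S_m(1-g_m)=0$. For $n<m$ we have $g_m\le g_n$ and $f_m\le g_n$. So $(1-g_n)(1-g_m)=1-g_n$, and since $S_m^*=f_mS_m^*$,
$$R_nR_m^*=S_n(1-g_n)(1-g_m)S_m^*=S_n(1-g_n)f_mS_m^*=0 .$$
Taking adjoints, $R_mR_n^*=0$ as well. By Lemma 6, $\Phi(c)=\sum_nc_nR_n$ defines a linear contraction $\ell^\infty\to VN(G)$.

**Step 4: condition (ii).** Since $R_m=e_mR_m$, we have $e_n\Phi(c)=c_nR_n=c_nS_n(1-g_n)$. Splitting $\xi_n=(1-e_n)\xi_n+e_n\xi_n$,
$$\langle\Phi(c),a_n\rangle=(\Phi(c)\zeta_n|\xi_n)=(\Phi(c)\zeta_n|(1-e_n)\xi_n)+c_n(S_n\zeta_n|\xi_n)-c_n(S_ng_n\zeta_n|\xi_n).$$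
The first term is at most $\|c\|_\infty\cdot4\cdot\frac1n$ in modulus, and the third at most $\frac1n\|c\|_\infty$. Finally $(S_n\zeta_n|\xi_n)=(T_n\zeta_n|e_n\xi_n)$ differs from $(T_n\zeta_n|\xi_n)=\langle T_n,a_n\rangle=\|a_n\|$ by at most $\frac4n$. The total error is at most $\frac9n\|c\|_\infty$. Dividing by $\|a_n\|\ge\frac14$,
$$|\langle\Phi(c),\tilde a_n\rangle-c_n|\le\tfrac{36}n\|c\|_\infty\to0 .$$

By Lemma 2, Theorem 1 holds for discrete non-amenable $G$. With Section 7 and the amenable case in Section 3, the proof of Theorem 1 is complete. $\blacksquare$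

## 9. Coefficients of non-amenable representations

Theorem 1 does not use what follows. Let $G$ be any locally compact group and $\sigma$ a representation of $G$ on a Hilbert space $H_\sigma\neq0$. Let $B_\sigma(G)$ be the space of coefficients of representations weakly contained in $\sigma$; so $B_\lambda(G)=B_\rho(G)$. Following Bekka, $\sigma$ is called *amenable* if there is a state $M$ on $B(H_\sigma)$ with
$$M(\sigma(g)T\sigma(g)^*)=M(T)\qquad(g\in G,\ T\in B(H_\sigma)).$$

*Examples.* A finite-dimensional $\sigma$ is amenable: take the normalized trace. If $G$ is discrete and amenable with left invariant mean $m$, then $\lambda$ is amenable: let $M(T)$ be the mean $m$ of the function $g\mapsto(T\delta_g|\delta_g)$. Replacing $T$ by $\lambda(x)T\lambda(x)^*$ replaces this function by its translate $g\mapsto(T\delta_{x^{-1}g}|\delta_{x^{-1}g})$.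

**Theorem 8.** If $\sigma$ is not amenable, then $VN(G)/\langle VN(G)B_\sigma(G)\rangle$ contains an isometric copy of $\ell^\infty$. In particular $A(G)^*$ does not factor over $B_\sigma(G)$.

*Proof.* **Step 1: $G$ is infinite.** If $G$ were finite, averaging any state on $B(H_\sigma)$ over the action $T\mapsto\sigma(g)T\sigma(g)^*$ would show that $\sigma$ is amenable.

**Step 2: the substitute for Lemma 3.** We claim that for every $\varepsilon>0$ there is a symmetric finitely supported probability measure $\nu$ with $\|(\sigma\otimes\bar\sigma)(\nu)\|<\varepsilon$. As before it suffices to find a symmetric finitely supported $\mu$ with norm below $1$ and to take convolution powers. Suppose there is none. Identify $H_\sigma\otimes\overline{H_\sigma}$ with the Hilbert–Schmidt operators on $H_\sigma$, on which $\sigma\otimes\bar\sigma$ acts by $S\mapsto\sigma(x)S\sigma(x)^*$. For finite $E=E^{-1}\ni e$ with $m=|E|$, choose $S_E$ with $\|S_E\|_2=1$ and $\|(\sigma\otimes\bar\sigma)(\mu_E)S_E\|_2^2\ge1-m^{-3}$.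 The identity (2), which holds for any unitary representation and unit vector, gives $\|\sigma(x)S_E\sigma(x)^*-S_E\|_2^2\le2/m$ for $x\in E$. For $\|A\|_2=\|B\|_2=1$ we have $AA^*-BB^*=A(A-B)^*+(A-B)B^*$, so $\|AA^*-BB^*\|_1\le2\|A-B\|_2$. Hence
$$\|\sigma(x)S_ES_E^*\sigma(x)^*-S_ES_E^*\|_1\to0\quad\text{for each }x\in G,$$
because $m\to\infty$ along the directed set of all $E$. Let $M$ be a weak\* cluster point of the states $T\mapsto\operatorname{tr}(TS_ES_E^*)$. Since $\operatorname{tr}(\sigma(x)T\sigma(x)^*S_ES_E^*)=\operatorname{tr}(T\sigma(x)^*S_ES_E^*\sigma(x))$, the state $M$ is invariant, and $\sigma$ is amenable: a contradiction.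

**Step 3: the substitute for Lemma 4.** If $\pi\prec\sigma$, then also $\bar\pi\prec\bar\sigma$, so $\pi\otimes\bar\pi\prec\sigma\otimes\bar\pi\prec\sigma\otimes\bar\sigma$. Steps 1 and 3 of the proof of Lemma 4, with $\sigma\otimes\bar\sigma$ in place of $\lambda$, then give for $u=(\pi(\cdot)p|q)$
$$\sum_w\nu(w)|u(gw)|^2\le\|(\sigma\otimes\bar\sigma)(\nu)\|\,\|p\|^2\|q\|^2 .$$

**Step 4: the constructions are unchanged.** Lemma 5, Lemma 6 and Lemma 7 (for non-discrete $G$) hold for every $G$. Lemma 2 holds with $B_\sigma(G)$ and $\langle VN(G)B_\sigma(G)\rangle$ in place of $B_\rho(G)$ and $X$, with the same proof. In Sections 7 and 8, besides the infiniteness of $G$, non-amenability entered only through Lemma 3, and $\pi\prec\lambda$ only through Lemma 4. So both sections apply with $\|\lambda(\nu_n)\|$ replaced by $\|(\sigma\otimes\bar\sigma)(\nu_n)\|$. $\square$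

**Corollary 9.** Let $\sigma\otimes\bar\sigma\prec\sigma$. The following are equivalent:

(a) $A(G)^*$ factors over $B_\sigma(G)$;

(b) $1\in B_\sigma(G)$;

(c) $\sigma$ is amenable.

If they fail, $A(G)^*/\langle A(G)^*B_\sigma(G)\rangle$ contains $\ell^\infty$ isometrically.

*Proof.* (b)$\Rightarrow$(a): $f=f\cdot1$. (a)$\Rightarrow$(c) and the last assertion are Theorem 8. (c)$\Rightarrow$(b): by Bekka (*Amenable unitary representations of locally compact groups*, Invent. Math. 100 (1990), Theorem 5.1), $\sigma$ is amenable if and only if $1\prec\sigma\otimes\bar\sigma$. Since $\sigma\otimes\bar\sigma\prec\sigma$, we get $1\prec\sigma$, that is, $1\in B_\sigma(G)$. $\square$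

The hypothesis of Corollary 9 holds for $\sigma=\lambda$, because $\lambda\otimes\bar\lambda$ is a multiple of $\lambda$ by Fell's absorption principle.
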